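\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Infinite Blaschke products $B$ for which $a_nB'(a_n)$ is constant along the zeros}


\begin{abstract}
We show that there are infinite Blaschke products $B$ with simple zeros $a_1,a_2,\dots$ such that $a_1B'(a_1)=a_2B'(a_2)=\cdots$. The condition on the zeros is equivalent, for products that continue analytically across some arc of the unit circle, to a Riccati equation for $B$ whose coefficient $h$ is real on the circle away from the accumulation points of the zeros. For finite products $h$ is a constant, and we determine all finite solutions. For infinite products of this kind $h$ must be singular at every accumulation point of the zeros. We take the constant coefficient of the degree one case, add the term $-4\tau z^2/(1-z^2)^2$ with small $\tau>0$, and prove that a suitable solution of the resulting equation is an infinite Blaschke product.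
\end{abstract}

\section{The question and the answer}

Let $\mathbb D=\{|z|<1\}$, $\mathbb T=\{|z|=1\}$ and $\widehat{\mathbb C}=\mathbb C\cup\{\infty\}$. For $a\in\mathbb D\setminus\{0\}$ put
\[
\beta_a(z)=\frac{\bar a}{|a|}\cdot\frac{a-z}{1-\bar a z},\qquad \beta_a(0)=|a|>0 .
\]
If $a_1,a_2,\dots$ are points of $\mathbb D\setminus\{0\}$ with $\sum(1-|a_n|)<\infty$, the \emph{Blaschke product}
\begin{equation}\label{eq:blaschke}
B(z)=\prod_{n}\beta_{a_n}(z)
\end{equation}
converges in $\mathbb D$ and has exactly the zeros $a_n$. We assume throughout that the $a_n$ are distinct, so that the zeros are simple. The following question is posed in \cite{source}.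

\begin{quote}
\emph{Is there an infinite Blaschke product \eqref{eq:blaschke} with simple zeros such that}
\begin{equation}\label{eq:condition}
a_1B'(a_1)=a_2B'(a_2)=\dots=a_nB'(a_n)=\cdots\ ?
\end{equation}
\end{quote}

\paragraph{What the condition says.}
Write $B=\beta_{a_n}B_n$. Since $|\beta_{a}'(a)|=1/(1-|a|^2)$,
\[
(1-|a_n|^2)\,|B'(a_n)|=|B_n(a_n)|=\prod_{k\ne n}\left|\frac{a_k-a_n}{1-\bar a_k a_n}\right| .
\]
The right-hand side measures how well $a_n$ is separated from the other zeros in the pseudohyperbolic distance. If \eqref{eq:condition} holds with common value $c$, it equals $|c|(1-|a_n|^2)/|a_n|$, which tends to $0$. So this measure of separation must decay at exactly this rate, and the complex numbers $a_nB'(a_n)$ must also have equal arguments.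

There is a second reading. The residue of $1/(zB(z))$ at $a_n$ is $1/(a_nB'(a_n))$, so \eqref{eq:condition} asks for equal residues. For a finite product of degree $N$ with simple nonzero zeros and $B(0)=b$ we have $1/B=\overline B$ on $\mathbb T$, and the mean of $\overline B$ over $\mathbb T$ is $\bar b$. The residue theorem therefore gives
\[
\frac1b+\sum_{n=1}^N\frac1{a_nB'(a_n)}=\bar b,
\]
and if all terms of the sum are equal to $1/c$, then
\begin{equation}\label{eq:finitevalue}
c=-\frac{Nb}{1-|b|^2}.
\end{equation}

\paragraph{A plausible wrong guess.}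
Formula \eqref{eq:finitevalue} suggests that the answer should be no. If $b$ stays away from $0$, then $|c|$ grows at least linearly in $N$. If $c$ is kept fixed, then $b\to0$ as $N\to\infty$. Moreover (Theorem~\ref{thm:finite}) the finite solutions are exactly the products $(\kappa z^N+b)/(1+\bar b\kappa z^N)$ with $|\kappa|=1$ and $0<|b|<1$. With $c$ fixed and $N\to\infty$ these tend to $0$ locally uniformly in $\mathbb D$, so they cannot be used as approximants. Nevertheless the answer is yes.

\begin{theorem}\label{thm:main}
Let $0<b<1$, $0<\tau\le\frac{1-b}4$ and $\gamma=\frac{b}{1-b^2}$. There is an infinite Blaschke product $B$ of the form \eqref{eq:blaschke}, with simple nonzero zeros $a_n$, real on the interval $(-1,1)$, with $B(0)=\prod|a_n|=b$, such that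
\[
a_nB'(a_n)=-\gamma\qquad\text{for all }n
\]
and, in $\mathbb D$,
\begin{equation}\label{eq:riccati}
zB'=-\gamma+hB-\gamma B^2,\qquad h(z)=\frac{1+b^2}{1-b^2}-\frac{4\tau z^2}{(1-z^2)^2}.
\end{equation}
Its zeros accumulate exactly at the two points $\pm1$.
\end{theorem}

For example, $b=\frac12$ and $\tau=\frac18$ give $a_nB'(a_n)=-\frac23$ for all $n$. The map $b\mapsto b/(1-b^2)$ takes $(0,1)$ onto $(0,\infty)$, so every negative number occurs as common value. For fixed $b$, equation \eqref{eq:riccati} shows that $B$ determines $h$ and hence $\tau$. So each negative value is attained by uncountably many products.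

\begin{theorem}\label{thm:values}
Let $m\ge1$ and let $B$ be as in Theorem~\ref{thm:main}. Then $B(z^m)$ is an infinite Blaschke product of the form \eqref{eq:blaschke} with simple nonzero zeros satisfying \eqref{eq:condition}, with common value $-mb/(1-b^2)$. Its zeros accumulate exactly at the $2m$-th roots of unity. A common value in \eqref{eq:condition} is never $0$. Hence, by Theorem~\ref{thm:main}, the set of possible values of $|a_nB'(a_n)|$ in \eqref{eq:condition} is exactly $(0,\infty)$.
\end{theorem}

The method rests on a reformulation of \eqref{eq:condition} as a differential equation.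

\begin{theorem}\label{thm:criterion}
Let $B$ be an infinite Blaschke product with simple nonzero zeros $a_n$ whose accumulation set $E\subset\mathbb T$ is not all of $\mathbb T$, and let $c\neq0$. Then $a_nB'(a_n)=c$ for all $n$ if and only if
\begin{equation}\label{eq:generalriccati}
zB'=c+hB+\bar c B^2\quad\text{in }\mathbb D
\end{equation}
for some function $h$ analytic on $\widehat{\mathbb C}\setminus E$ with $h(1/\bar z)=\overline{h(z)}$. In that case $h$ does not extend analytically to any point of $E$.
\end{theorem}

\begin{theorem}\label{thm:finite}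
Let $B$ be a finite Blaschke product of degree $N\ge1$, multiplied by any unimodular constant, with simple nonzero zeros. Then $a_1B'(a_1)=\dots=a_NB'(a_N)$ if and only if
\[
B(z)=\frac{\kappa z^N+b}{1+\bar b\kappa z^N}\qquad\text{with } |\kappa|=1,\ 0<|b|<1 .
\]
\end{theorem}

Theorem~\ref{thm:criterion} says where to look: choose $h$ with prescribed singularities on $\mathbb T$ and find a solution of \eqref{eq:generalriccati} that is a Blaschke product. Section~\ref{sec:criterion} proves this criterion. Section~\ref{sec:finite} treats constant $h$, where everything can be done by hand and the plan of the general proof is already visible. Sections~\ref{sec:linear}--\ref{sec:product} prove Theorem~\ref{thm:main}, and Section~\ref{sec:values} proves Theorem~\ref{thm:values}.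

\section{The Riccati equation behind the condition}\label{sec:criterion}

We use the following standard fact. The zeros of an infinite Blaschke product have a nonempty closed accumulation set $E\subset\mathbb T$, and $B$ continues analytically across $\mathbb T\setminus E$, where $|B|=1$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
If \eqref{eq:generalriccati} holds with $h$ analytic in $\mathbb D$, put $z=a_n$ to get $a_nB'(a_n)=c$.

Conversely, assume $a_nB'(a_n)=c$ for all $n$ and define
\begin{equation}\label{eq:defh}
h=\frac{zB'-c-\bar cB^2}{B}=\frac{zB'}{B}-\Bigl(\frac cB+\bar cB\Bigr).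
\end{equation}
The numerator vanishes at every zero of $B$, and these zeros are simple, so $h$ is analytic in $\mathbb D$. Any analytic function in place of $\bar cB^2$ that vanishes at the $a_n$ would do for this. The choice $\bar cB^2$ makes $h$ real on $\mathbb T\setminus E$. Indeed, let $z=e^{i\theta}\in\mathbb T\setminus E$. There $B$ is analytic and $B(e^{i\theta})=e^{i\varphi(\theta)}$ locally, with $\varphi$ real. Differentiating gives $izB'=i\varphi'B$, so $zB'/B=\varphi'$ is real. And $c/B+\bar cB=c\overline B+\bar cB$ is real. So $h$ is analytic near $\mathbb T\setminus E$ and real on it.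

This is the situation of the Schwarz reflection principle. The function $h^*(z)=\overline{h(1/\bar z)}$ is analytic in $\{|z|>1\}\cup\{\infty\}$ and near $\mathbb T\setminus E$, and it agrees with $h$ on $\mathbb T\setminus E$, hence near each point of this set. So $h$ and $h^*$ together form one analytic function on $\widehat{\mathbb C}\setminus E$ with the stated symmetry. The assumption $E\ne\mathbb T$ is used here: it makes $\widehat{\mathbb C}\setminus E$ connected, so that the outer function is a genuine continuation of the inner one.

It remains to show that every point $\zeta\in E$ is singular for $h$. The idea is that a Riccati equation is the projective form of a linear system, and linear systems have no movable singularities; so $B$ would continue meromorphically to $\zeta$ together with $h$. Suppose that $h|_{U\cap\mathbb D}$ extends to an analytic function, still called $h$, in a disc $U$ about $\zeta$; shrinking $U$, we may assume $0\notin U$. Fix $z_0\in U\cap\mathbb D$ and solve in $U$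
\[
zy_1'=\tfrac h2y_1+cy_2,\qquad zy_2'=-\bar cy_1-\tfrac h2y_2,\qquad y_1(z_0)=B(z_0),\quad y_2(z_0)=1 .
\]
The solution is analytic in all of $U$, and
\[
z\Bigl(\frac{y_1}{y_2}\Bigr)'=\frac{zy_1'\,y_2-y_1\,zy_2'}{y_2^2}
=\frac{cy_2^2+hy_1y_2+\bar cy_1^2}{y_2^2}
=c+h\,\frac{y_1}{y_2}+\bar c\Bigl(\frac{y_1}{y_2}\Bigr)^2 .
\]
Thus $y_1/y_2$ and $B$ solve the same equation with the same value at $z_0$, so they agree near $z_0$. Hence $y_1=By_2$ on the connected set $U\cap\mathbb D$. Every zero of $B$ in $U\cap\mathbb D$ is therefore a zero of $y_1$. These zeros accumulate at $\zeta\in U$, so $y_1\equiv0$. Then $B=0$ near $z_0$, a contradiction.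
\end{proof}

\section{Constant coefficients: the finite case}\label{sec:finite}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $B$ have common value $c$. Since the zeros are simple and nonzero, $c\neq0$. The first part of the preceding proof, with $E=\emptyset$, shows that $h$ in \eqref{eq:defh} is analytic on all of $\widehat{\mathbb C}$ and real on $\mathbb T$. Hence $h$ is a real constant $s$. Put $b=B(0)$; then $0<|b|<1$, because $|b|=\prod|a_n|$. At $z=0$ the equation $zB'=c+sB+\bar cB^2$ gives $c+sb+\bar cb^2=0$. Conjugating this and dividing by $\bar b^2$ we get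
\[
c+s\,\frac1{\bar b}+\bar c\,\frac1{\bar b^{2}}=0,
\]
so $1/\bar b\neq b$ is the other root of $c+sX+\bar cX^2$. Therefore
\[
zB'=\bar c\,(B-b)\Bigl(B-\frac1{\bar b}\Bigr)=-\frac{\bar c}{\bar b}\,(B-b)(1-\bar bB).
\]
Let $M=(B-b)/(1-\bar bB)$. Since $M'=(1-|b|^2)B'/(1-\bar bB)^2$, we get
\begin{equation}\label{eq:M}
zM'=\lambda M,\qquad \lambda=-\frac{\bar c}{\bar b}(1-|b|^2).
\end{equation}
If $M=\sum_j m_jz^j$ near $0$, this says $jm_j=\lambda m_j$ for all $j$, so at most one $m_j$ is nonzero. As the image of $B$ under an automorphism of the disc, $M$ is a unimodular constant times a finite Blaschke product of degree $N$. So $M=\kappa z^N$ with $|\kappa|=1$, and solving for $B$ gives the asserted form.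

Conversely, for such $B$,
\[
zB'=\frac{N\kappa z^N(1-|b|^2)}{(1+\bar b\kappa z^N)^2} .
\]
At each zero of $B$ we have $\kappa z^N=-b$, so $zB'=-Nb/(1-|b|^2)$ there. This is not $0$, so the zeros are simple, and they are nonzero because $b\neq0$.
\end{proof}

\paragraph{The model for what follows.}
Take $N=1$ and $0<b<1$, and read the argument backward, forgetting that $B$ is a Blaschke product. With $\gamma=\frac b{1-b^2}$ and $s=\frac{1+b^2}{1-b^2}$ consider the equation $zB'=-\gamma+sB-\gamma B^2$. We look for solutions analytic at $0$ with $B(0)=b$. The roots of the right-hand side are $b$ and $1/b$, so \eqref{eq:M} holds with $c=-\gamma$. This gives $\lambda=1$, so $M=\kappa z$ and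
\[
B_\kappa(z)=\frac{\kappa z+b}{1+b\kappa z},\qquad \kappa\in\mathbb C .
\]
Three features will reappear.
\begin{enumerate}
\item The solutions that are regular at $0$ with $B(0)=b$ form a one-parameter family.
\item If one of them is unimodular at a \emph{single} point of $\mathbb T$, then $|\kappa|=1$, and it is unimodular on all of $\mathbb T$. So one real condition at one point selects the right solutions.
\item Once $B$ is known to be a Blaschke product, the condition at its zeros can be read off from the equation.
\end{enumerate}

\paragraph{Choosing a singular coefficient.}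
By Theorem~\ref{thm:criterion}, an infinite product with $E\ne\mathbb T$ requires an $h$ that is real on $\mathbb T\setminus E$ and singular at the points of $E$. Two further considerations narrow the choice. First, let us keep $h(0)=s$ and $B(0)=b$, and look at the coefficient of $z$ in $zB'=-\gamma+hB-\gamma B^2$ with $B=b+b_1z+\cdots$. It says
\[
b_1=(s-2\gamma b)\,b_1+h'(0)\,b=b_1+h'(0)\,b ,
\]
because $s-2\gamma b=1$. So a regular solution needs $h'(0)=0$, and then $b_1$ is not restricted at this order. Second, on $\mathbb T\setminus E$ we have $zB'/B=h-2\gamma\operatorname{Re}B$, and this is the derivative of $\arg B(e^{i\theta})$. For an infinite product we expect the argument to increase by an infinite amount near a singular point, so we look for an $h$ that tends to $+\infty$ there along $\mathbb T$, and not integrably. The function $-4z/(1-z)^2$, which equals $1/\sin^2(\theta/2)$ at $z=e^{i\theta}$, has this behavior, but its derivative at $0$ is not zero. Replacing $z$ by $z^2$ we arrive at the coefficient in \eqref{eq:riccati}. The parameter $\tau$ measures the size of the perturbation.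

\section{Linearization}\label{sec:linear}

From now on $b$, $\tau$ and $\gamma$ are as in Theorem~\ref{thm:main}, and
\[
s=\frac{1+b^2}{1-b^2}=\gamma\Bigl(b+\frac1b\Bigr),\qquad \rho=\gamma b,\qquad k(z)=\frac{4\tau}{(1-z^2)^2},\qquad h=s-z^2k .
\]
We shall use the identities
\begin{equation}\label{eq:constants}
\gamma^2+\rho^2=s\rho,\qquad s-2\rho=1,\qquad s-2\gamma=\frac{1-b}{1+b}>0,\qquad \gamma-\rho=\frac b{1+b}\in\bigl(0,\tfrac12\bigr).
\end{equation}
The first holds because $s\rho=\gamma^2(b^2+1)$, and the second because $s-2\rho=\gamma(\frac1b-b)$. The other two follow from $s-2\gamma=\frac{(1-b)^2}{1-b^2}$ and $\gamma-\rho=\gamma(1-b)$.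

The usual substitution $B=zw'/(\gamma w)$ turns \eqref{eq:riccati} into a linear equation of second order for $w$. Its exponents at $0$ are the roots $\rho$ and $\gamma/b=\rho+1$ of $r^2-sr+\gamma^2$. We remove the factor $z^\rho$ by writing $w=z^\rho u$, so that $B=(\rho+zu'/u)/\gamma$. The equation for $u$ then has no singularity at $0$; this is where $h'(0)=0$ pays off.

Let
\[
\Omega=\mathbb C\setminus\bigl((-\infty,-1]\cup[1,\infty)\bigr).
\]
This domain is simply connected, contains $\mathbb D$ and $\mathbb T\setminus\{\pm1\}$, and $k$ is analytic in it. So all solutions of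
\begin{equation}\label{eq:linear}
u''+k(z)\,(zu'+\rho u)=0
\end{equation}
are analytic in $\Omega$.

\begin{lemma}\label{lem:linear}
If $u\not\equiv0$ solves \eqref{eq:linear}, then
\begin{equation}\label{eq:Bfromu}
B=\frac{\rho u+zu'}{\gamma u}=b+\frac{zu'}{\gamma u}
\end{equation}
is meromorphic in $\Omega$ and satisfies \eqref{eq:riccati} there.
\end{lemma}

\begin{proof}
Put $\omega=zu'/u$, so $\gamma B=\rho+\omega$. By \eqref{eq:linear},
\[
\gamma zB'=z\omega'=\omega+\frac{z^2u''}u-\omega^2=\omega-\omega^2-z^2k(\rho+\omega).
\]
On the other hand, since $h=s-z^2k$,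
\[
\gamma(-\gamma+hB-\gamma B^2)=(-\gamma^2+s\rho-\rho^2)+(s-2\rho)\omega-\omega^2-z^2k(\rho+\omega),
\]
and by \eqref{eq:constants} the first bracket is $0$ and the second is $1$.
\end{proof}

\section{Tuning the free parameter at the point $i$}\label{sec:tuning}

Let $u_0,u_1$ be the solutions of \eqref{eq:linear} with
\[
u_0(0)=1,\quad u_0'(0)=0,\qquad u_1(0)=0,\quad u_1'(0)=1 .
\]
For $u=pu_0+qu_1$ with $p\ne0$ the function \eqref{eq:Bfromu} has $B(0)=b$ and $B'(0)=q/(\gamma p)$. So $q/p$ is the free parameter. As in the model, we want to choose it so that $|B|=1$ at one point of $\mathbb T$; Section~\ref{sec:circle} will spread this to $\mathbb T\setminus\{\pm1\}$. The point $i$ is convenient because of symmetry.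

Equation \eqref{eq:linear} is invariant under $u(z)\mapsto u(-z)$ and under $u(z)\mapsto\overline{u(\bar z)}$. Hence $u_0$ is even, $u_1$ is odd, and both are real on $(-1,1)$. It follows that $\overline{u_0(iy)}=u_0(-iy)=u_0(iy)$ and $\overline{u_1(iy)}=u_1(-iy)=-u_1(iy)$ for real $y$. So
\[
u_0(iy)=f(y),\qquad u_1(iy)=ig(y)
\]
with real functions $f,g$. Substituting $z=iy$ in \eqref{eq:linear} we see that both solve
\begin{equation}\label{eq:realode}
\phi''=\varkappa(y)\,(y\phi'+\rho\phi),\qquad \varkappa(y)=\frac{4\tau}{(1+y^2)^2}>0,
\end{equation}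
with $f(0)=1$, $f'(0)=0$, $g(0)=0$, $g'(0)=1$. For real $p,q$, at $z=i$,
\[
u=pf(1)+iqg(1),\qquad zu'=pf'(1)+iqg'(1),
\]
and therefore
\begin{equation}\label{eq:form}
|\rho u+zu'|^2-\gamma^2|u|^2=p^2F+q^2G,\qquad
\begin{aligned}
F&=(\rho f(1)+f'(1))^2-\gamma^2f(1)^2,\\
G&=(\rho g(1)+g'(1))^2-\gamma^2g(1)^2 .
\end{aligned}
\end{equation}
By \eqref{eq:Bfromu}, $|B(i)|=1$ if and only if this form vanishes, provided that $u(i)\neq0$. So it suffices that $F$ and $G$ have opposite signs. In the model $\tau=0$ we have $u_0=1$ and $u_1=z$, and $F=\rho^2-\gamma^2<0<(\rho+1)^2-\gamma^2=G$ by \eqref{eq:constants}. The next lemma shows that the signs persist for $\tau\le\frac{1-b}4$.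

\begin{lemma}\label{lem:signs}
We have $f(1)>0$, $g(1)>0$, $F<0$ and $G>0$.
\end{lemma}

\begin{proof}
\emph{Positivity.} By \eqref{eq:realode}, $f''(0)=4\tau\rho>0$, so $f'>0$ on some interval $(0,\epsilon)$. Let $(0,y_1)$, $y_1\le1$, be the largest such interval in $(0,1)$. On it $f\ge1$ and $f'>0$, so $f''>0$ and $f'$ increases; hence $f'(y_1)>0$. If $y_1$ were less than $1$, the interval could be enlarged. So $y_1=1$, and $f,f'>0$ on $(0,1]$.

Similarly, since $g'(0)=1$, there is a largest interval $(0,y_1)$ in $(0,1)$ on which $g'>0$. There $g\ge0$, so $g''\ge0$ and $g'\ge g'(0)=1$. By continuity $g'(y_1)\ge1$, so again $y_1=1$. Thus $g'$ is at least $1$ and nondecreasing on $[0,1]$, and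
\[
0<g(1)=\int_0^1g'(y)\,dy\le g'(1).
\]

\emph{The sign of $G$.} Since $g'(1)/g(1)\ge1$ and $\gamma-\rho<\frac12$, we have $\rho+g'(1)/g(1)\ge\rho+1>\gamma$. Multiplying by $g(1)>0$ and squaring gives $G>0$.

\emph{The sign of $F$.} Since $f(1),f'(1),\rho>0$, we have to show that $m=f'/f$ satisfies $m(1)<\delta$, where $\delta=\gamma-\rho$. By \eqref{eq:realode},
\[
m(0)=0,\qquad m'=\varkappa(y)(ym+\rho)-m^2 .
\]
Suppose the claim fails and let $y_0\in(0,1]$ be the first point with $m(y_0)=\delta$. On $(0,y_0)$ we have $0<m<\delta$, so
\[
m'<\varkappa(y)(ym+\rho)\le4\tau(\delta+\rho)=4\tau\gamma\le\gamma(1-b)=\delta .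
\]
Integrating, $\delta=m(y_0)<\delta y_0\le\delta$, a contradiction.
\end{proof}

This is the only place where $\tau\le\frac{1-b}4$ is used. If $F$ and $G$ were both positive, \eqref{eq:form} would be positive for all real $(p,q)\ne(0,0)$, and no real choice would give $|B(i)|=1$.

Now put
\begin{equation}\label{eq:u}
u=pu_0+qu_1,\qquad p=\sqrt G>0,\qquad q=\sqrt{-F}>0,
\end{equation}
and let $B$ be the function \eqref{eq:Bfromu} for this $u$. Then $u(i)=pf(1)+iqg(1)\neq0$ and $p^2F+q^2G=0$, so
\begin{equation}\label{eq:initial}
|B(i)|=1,\qquad B(0)=b,\qquad B(\bar z)=\overline{B(z)}\quad(z\in\Omega).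
\end{equation}
The last property holds because $p$ and $q$ are real. It lets us work in the upper half plane from now on.

\section{The modulus of $B$ on the circle}\label{sec:circle}

We follow $|B|$ along curves. Let $z(t)$ be a $C^1$ curve in $\Omega\setminus\{0\}$ and $v=z'/z$. Then $\frac{d}{dt}B(z(t))=v\cdot zB'$, so \eqref{eq:riccati} gives, wherever $B$ is finite,
\begin{equation}\label{eq:modulus}
\frac{d}{dt}|B|^2=2\operatorname{Re}\bigl[v\,\bigl(-\gamma\overline B+h|B|^2-\gamma|B|^2B\bigr)\bigr].
\end{equation}

\begin{proposition}\label{prop:circle}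
$|B|=1$ on $\mathbb T\setminus\{\pm1\}$.
\end{proposition}

\begin{proof}
Let $z=e^{i\theta}$ with $0<\theta<\pi$. Since $(1-z^2)/z=\bar z-z=-2i\sin\theta$,
\[
h(e^{i\theta})=s+\frac{\tau}{\sin^2\theta}\in\mathbb R .
\]
Use \eqref{eq:modulus} with $t=\theta$ and $v=i$. The term with $h$ drops out because $\operatorname{Re}(ih)=0$, and $\operatorname{Re}(iX)=-\operatorname{Im}X$ gives
\[
\frac d{d\theta}\bigl(|B|^2-1\bigr)=2\gamma\,\bigl(\operatorname{Im}B\bigr)\,\bigl(|B|^2-1\bigr).
\]
This is a homogeneous linear equation for $|B|^2-1$ on each interval where $B$ has no poles. Let $A$ be the set of $\theta\in(0,\pi)$ with $|B(e^{i\theta})|=1$. It is closed in $(0,\pi)$, because $B$ is continuous as a map to $\widehat{\mathbb C}$. It is open, because near a point of $A$ the function $B$ is finite, and a solution of the linear equation with one zero vanishes identically. It contains $\pi/2$ by \eqref{eq:initial}. So $A=(0,\pi)$, and the symmetry in \eqref{eq:initial} takes care of the lower semicircle.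
\end{proof}

\section{The modulus of $B$ inside the disc}\label{sec:inside}

Proposition~\ref{prop:circle} alone does not bound $B$ in $\mathbb D$. A function such as $e^{(1+z)/(1-z)}$ is unimodular on $\mathbb T\setminus\{1\}$ and unbounded in $\mathbb D$, and $B$ might also have poles in $\mathbb D$. To exclude this we use \eqref{eq:modulus} once more. At a point of the curve where $|B|=1$, it reads
\begin{equation}\label{eq:crossing}
\frac d{dt}|B|^2=2\operatorname{Re}\bigl[v\,(h-2\gamma\operatorname{Re}B)\bigr],\qquad \operatorname{Re}B\in[-1,1].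
\end{equation}
So along a curve on which $\operatorname{Re}[v(h-2\gamma\xi)]>0$ for every $\xi\in[-1,1]$, $|B|$ can cross the level $1$ only upward.

\begin{lemma}\label{lem:crossing}
Let $z:[t_0,t_1]\to\Omega\setminus\{0\}$ be $C^1$, $v=z'/z$, and suppose that
\[
\operatorname{Re}\bigl[v(t)\,(h(z(t))-2\gamma\xi)\bigr]>0\qquad\text{for all }t\in[t_0,t_1],\ \xi\in[-1,1].
\]
If $|B(z(t_0))|\ge1$, where the value $\infty$ is allowed, then $|B(z(t))|>1$ for all $t\in(t_0,t_1]$.
\end{lemma}

\begin{proof}
Just after $t_0$ we have $|B|>1$: by continuity if $|B(z(t_0))|>1$, and by \eqref{eq:crossing} if $|B(z(t_0))|=1$. Suppose $|B|\le1$ at some later time. By continuity of $|B|$ as a map to $[0,\infty]$ there is a first time $t_2>t_0$ with $|B|=1$, and $|B|>1$ on $(t_0,t_2)$. So the left derivative of $|B|^2$ at $t_2$ is at most $0$, while by \eqref{eq:crossing} it is positive.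
\end{proof}

The plan is to join every point of $\mathbb D\setminus\mathbb R$ in the upper half plane to $i$ by admissible curves, since a point with $|B|\ge1$ would then force $|B(i)|>1$. Outward radii ($v=1$) require $\operatorname{Re}h>2\gamma$. This holds on the imaginary axis but fails near $\pm1$, because $h(x)\to-\infty$ as $x\to\pm1$ in $(-1,1)$. On circular arcs ($v=\pm i$) only the sign of $\operatorname{Im}h$ matters, and this sign makes arcs toward the imaginary axis admissible. So we first move along an arc to the imaginary axis and then along that axis to $i$; see Figure~\ref{fig:paths}.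

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\draw (-1.15,0)--(1.15,0);
\draw (1,0) arc (0:180:1);
\draw[very thick,->] (0,0.12)--(0,0.96);
\draw[->] (14:0.25) arc (14:78:0.25);
\draw[->] (10:0.85) arc (10:85:0.85);
\draw[->] (166:0.25) arc (166:102:0.25);
\draw[->] (170:0.85) arc (170:95:0.85);
\fill (0,1) circle (0.02);
\fill (1,0) circle (0.02);
\fill (-1,0) circle (0.02);
\node[above] at (0,1) {$i$};
\node[below] at (1,0) {$1$};
\node[below] at (-1,0) {$-1$};
\node at (0.43,0.36) {\small $\operatorname{Im}h<0$};
\node at (-0.43,0.36) {\small $\operatorname{Im}h>0$};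
\end{tikzpicture}
\caption{Curves in the upper half disc along which $|B|$ can cross the value $1$ only upward: circular arcs toward the imaginary axis, where the signs of $\operatorname{Im}h$ in the two open quadrants of the disc are as shown, and the imaginary axis in the direction of $i$, where $h$ is real and greater than $2\gamma$.}
\label{fig:paths}
\end{figure}

\begin{proposition}\label{prop:inside}
$B$ is analytic in $\mathbb D$ and $|B|<1$ there.
\end{proposition}

\begin{proof}
\emph{The imaginary axis.} For $0<y\le1$,
\[
h(iy)=s+\frac{4\tau y^2}{(1+y^2)^2}\ge s>2\gamma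
\]
by \eqref{eq:constants}. Suppose $|B(ir)|\ge1$ with $0<r<1$. The radial path $z(t)=ie^t$, $\log r\le t\le0$, has $v=1$, and $h-2\gamma\xi>0$ on it for $|\xi|\le1$. Lemma~\ref{lem:crossing} gives $|B(i)|>1$, contrary to \eqref{eq:initial}. So $|B(ir)|<1$ for $0<r<1$.

\emph{The sign of $\operatorname{Im}h$.} Let $w=z^2$. If $w$ lies in the open upper half disc, then
\[
\operatorname{Im}\frac{(1-w)^2}w=\operatorname{Im}\Bigl(w+\frac1w-2\Bigr)=\operatorname{Im}w\,\bigl(1-|w|^{-2}\bigr)<0 ,
\]
so $\operatorname{Im}\frac w{(1-w)^2}>0$ and $\operatorname{Im}h=-4\tau\operatorname{Im}\frac{w}{(1-w)^2}<0$. If $w$ lies in the open lower half disc, the signs are reversed and $\operatorname{Im}h>0$.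

\emph{The open first quadrant.} Let $0<r<1$, $0<\theta_0<\pi/2$, and suppose $|B(re^{i\theta_0})|\ge1$. Along $z(t)=re^{it}$, $\theta_0\le t<\pi/2$, we have $v=i$, the point $w$ is in the upper half disc, and
\[
\operatorname{Re}[i(h-2\gamma\xi)]=-\operatorname{Im}h>0 .
\]
Lemma~\ref{lem:crossing} on $[\theta_0,\frac\pi2-\epsilon]$, for every small $\epsilon>0$, gives $|B(re^{it})|>1$ for $\theta_0<t<\pi/2$, and by continuity $|B(ir)|\ge1$. This contradicts the first step.

\emph{The open second quadrant.} Let $0<r<1$, $\pi/2<\theta_0<\pi$, and suppose $|B(re^{i\theta_0})|\ge1$. Now move clockwise along $z(t)=re^{-it}$, $-\theta_0\le t<-\pi/2$. Here $v=-i$, the point $w$ is in the lower half disc, and $\operatorname{Re}[-i(h-2\gamma\xi)]=\operatorname{Im}h>0$. As before, $|B(re^{-it})|>1$ for $-\theta_0<t<-\pi/2$, so $|B(ir)|\ge1$, a contradiction.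

\emph{Conclusion.} So $|B|<1$ in the open upper half disc, and by \eqref{eq:initial} also in the open lower half disc. On the real diameter $h$ is real and arcs give no information, but there $|B|\le1$ by continuity of $B$ as a map to $\widehat{\mathbb C}$. Hence $B$ has no poles in $\mathbb D$ and $|B|\le1$ there. Since $|B(0)|=b<1$, the maximum principle gives $|B|<1$.
\end{proof}

\section{$B$ is an infinite Blaschke product}\label{sec:product}

By Propositions~\ref{prop:circle} and \ref{prop:inside}, $B$ is an \emph{inner function}: a bounded analytic function in $\mathbb D$ with radial boundary values of modulus $1$ almost everywhere. If $B(a)=0$ with $a\in\mathbb D$, then $a\ne0$ since $B(0)=b$, and \eqref{eq:riccati} gives $aB'(a)=-\gamma\ne0$. So all zeros of $B$ are simple and nonzero, and $aB'(a)=-\gamma$ at each of them. To finish the proof of Theorem~\ref{thm:main} we must show that $B$ is a Blaschke product of the normalized form \eqref{eq:blaschke} and that it has infinitely many zeros. In both steps the question is what happens at $\pm1$.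

\paragraph{No singular factor.}
By the canonical factorization of inner functions, $B=e^{i\alpha}B_0S$. Here $B_0=\prod\beta_{a_n}$ is the normalized Blaschke product of the zeros of $B$ (so far possibly finite or empty), and
\[
S(z)=\exp\Bigl(-\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\Bigr)
\]
with a positive singular measure $\mu$. So $-\log|S|$ is the Poisson integral of $\mu$, and since $|B_0|\le1$,
\[
0\le-\log|S|\le-\log|B| .
\]
Let $\varphi$ be a continuous function on $\mathbb T$ whose support is a compact subset of $\mathbb T\setminus\{\pm1\}$. Since $B$ is analytic and unimodular on $\mathbb T\setminus\{\pm1\}$, $-\log|B(r\zeta)|\to0$ uniformly on the support of $\varphi$ as $r\to1^-$. The weak-$*$ convergence of Poisson integrals gives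
\[
\int\varphi\,d\mu=\lim_{r\to1^-}\int_{\mathbb T}\varphi(\zeta)\,\bigl(-\log|S(r\zeta)|\bigr)\,\frac{|d\zeta|}{2\pi}=0 .
\]
So $\mu$ is carried by $\{\pm1\}$; let $\mu_\pm\ge0$ be its masses there.

Suppose $\mu_+>0$. Evaluating the Poisson integral at $x\in(0,1)$ we get
\[
|B(x)|\le|S(x)|\le\exp\Bigl(-\mu_+\frac{1+x}{1-x}\Bigr).
\]
Since $h(x)=O((1-x)^{-2})$, both $B(x)$ and $h(x)B(x)$ tend to $0$ as $x\to1^-$. By \eqref{eq:riccati}, $xB'(x)\to-\gamma$, so $B'(x)\to-\gamma$. As $B(x)\to0$, integration gives $B(x)/(1-x)\to\gamma>0$, which contradicts the exponential decay.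

Suppose $\mu_->0$. Then $|B(x)|\le\exp\bigl(-\mu_-\frac{1-x}{1+x}\bigr)$ for $-1<x<0$, and again $B\to0$ and $hB\to0$ as $x\to-1^+$. Now $xB'(x)\to-\gamma$ means $B'(x)\to\gamma$, so $B(x)/(1+x)\to\gamma>0$, again a contradiction.

Thus $\mu=0$ and $B=e^{i\alpha}B_0$. Since $B(0)=b>0$ and $B_0(0)=\prod|a_n|>0$, we have $e^{i\alpha}=1$. So $B$ has the form \eqref{eq:blaschke}, and $\prod|a_n|=b$.

\paragraph{The zeros accumulate exactly at $\pm1$.}
They do not accumulate on $\mathbb T\setminus\{\pm1\}$, where $B$ is analytic and unimodular. Suppose they did not accumulate at $1$; this includes the case of finitely many zeros. Then the Blaschke product $B$ would be analytic near $1$ with $|B(1)|=1$, so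
\[
h=\frac{zB'+\gamma+\gamma B^2}B
\]
would be bounded near $1$. But $h(x)\to-\infty$ as $x\to1^-$. The same argument applies at $-1$. In particular there are infinitely many zeros. Finally, $B$ is real on $(-1,1)$ by \eqref{eq:initial}. This completes the proof of Theorem~\ref{thm:main}; the answer to the question is yes. \qed

\section{The possible values}\label{sec:values}

\begin{proof}[Proof of Theorem~\ref{thm:values}]
Let $\widetilde B(z)=B(z^m)$. Its zeros are the $m$-th roots of the zeros of $B$. For $\alpha\in\mathbb D\setminus\{0\}$ we have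
\begin{equation}\label{eq:powers}
\prod_{a^m=\alpha}\beta_a(z)=\beta_\alpha(z^m).
\end{equation}
Indeed, both sides are, up to unimodular constants, finite Blaschke products of degree $m$ with the same zeros, so they differ by a unimodular factor, and both are positive at $0$. At $0$ equation \eqref{eq:powers} says $\prod_{a^m=\alpha}|a|=|\alpha|$. So the product of the moduli of all zeros of $\widetilde B$ is $\prod|a_n|=b>0$, and the Blaschke condition holds. Multiplying \eqref{eq:powers} over $\alpha=a_1,a_2,\dots$ shows that $\widetilde B$ is the normalized product \eqref{eq:blaschke} of its zeros. If $\widetilde B(a)=0$, then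
\[
a\widetilde B'(a)=m\,a^mB'(a^m)=-\frac{mb}{1-b^2}\ne0 ,
\]
so the zeros are simple and \eqref{eq:condition} holds. They accumulate exactly where $z^m=\pm1$, that is, at the $2m$-th roots of unity.

A common value $0$ is impossible, because $a_n\neq0$ and $B'(a_n)\ne0$ at a simple zero. The numbers $b/(1-b^2)$, $0<b<1$, fill $(0,\infty)$, so by Theorem~\ref{thm:main} every positive number is a value of $|a_nB'(a_n)|$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$},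
\texttt{http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf}.
\end{thebibliography}

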